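# Solvable $(n+1)$-Engel groups with a normal closure that is not $n$-Engel

## The theorem, and what each word in it means

**Theorem 1.** Let $n\ge 41$ or $n=39$.

(a) There is a torsion-free nilpotent group $G$, of derived length exactly $3$ and class at most $n+5$, which is $(n+1)$-Engel and contains elements $a$ and $u\in a^G$ with $[u,\underbrace{a,\dots,a}_{n}]\neq 1$. Hence $a^G$ is not $n$-Engel and $G\notin L(E_n)$.

(b) For every prime $p$ there is a finite $p$-group, generated by $4$ elements and of derived length exactly $3$, which is $(n+1)$-Engel but not in $L(E_n)$.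

The commutator of two group elements is $[x,y]=x^{-1}y^{-1}xy$, longer commutators are left-normed, $[x_1,\dots,x_k]=[[x_1,\dots,x_{k-1}],x_k]$, and $[x,_k y]$ means $[x,y,\dots,y]$ with $k$ copies of $y$. We write $x^y=y^{-1}xy$, so that $[x,y]=x^{-1}x^y$.

**Definition.** A group is *$n$-Engel* if $[x,_n y]=1$ for all its elements $x,y$; the variety of these groups is $E_n$. The *normal closure* $a^G$ is the subgroup generated by all conjugates of $a$ in $G$. For a class $\mathcal X$ of groups, $L(\mathcal X)$ is the class of groups $G$ such that $a^G$ is an $\mathcal X$-group for every $a\in G$. Finally $\mathfrak N_n$ is the variety of nilpotent groups of class at most $n$.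

For example, let $G$ be nilpotent of class $2$. Each conjugate of $a$ is $a$ times a central element, so all conjugates of $a$ commute, and $a^G$ is abelian. Thus $G\in L(\mathfrak N_1)=L(E_1)$, because "1-Engel" means "abelian".

A group of class at most $n$ is $n$-Engel, since $[x,_n y]$ is a commutator of weight $n+1$. Hence $L(\mathfrak N_n)\le L(E_n)$. Also $L(E_n)\le E_{n+1}$: the element $[x,a]=(a^{-1})^x a$ lies in $a^G$, so if $a^G$ is $n$-Engel then $[x,_{n+1}a]=[[x,a],_n a]=1$. The question is whether the second inclusion can be reversed for solvable groups. It is Open Question 13 in "Characterizing the $n$-Engel Property as a Levi-Property" (http://faculty.evansville.edu/rm43/publications/monttalk.pdf): if $G$ is a solvable $(n+1)$-Engel group, must $G\in L(E_n)$? Theorem 1 says that the statement "for every positive integer $n$, every solvable $(n+1)$-Engel group lies in $L(E_n)$" is false. It fails for every $n\ge 41$ and for $n=39$, already in derived length $3$. No claim is made that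 the bound $41$ is sharp.

Two more remarks on the statement. First, derived length $3$ is the least possible; we prove this in Proposition 2. Second, the question concerns $L(E_n)$ and not the smaller class $L(\mathfrak N_n)$. For the latter, the following is known: for $p$ prime, $k\ge2$ and $p>k$ there are solvable $(p+k)$-Engel groups $M_{p,k}$ of derived length $\lfloor\log_2k\rfloor+2$ containing an element whose normal closure is not nilpotent, but these groups do lie in $L(E_{p+k-1})$.

## Small cases: $2$-Engel groups and metabelian groups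

Take $n=1$. If $G$ is $2$-Engel, then $[x,a,a]=1$ says that $a$ commutes with $[x,a]$, hence with $a^x=a[a,x]=a[x,a]^{-1}$. So $a$ commutes with all its conjugates. Conjugating, any two conjugates of $a$ commute, and $a^G$ is abelian, that is, $1$-Engel. The answer is "yes" for $n=1$, without any solvability.

**Proposition 2.** Every metabelian $(n+1)$-Engel group lies in $L(\mathfrak N_n)$, hence in $L(E_n)$.

**Proof.** Let $A=G'$, which is abelian, and fix $a\in G$. The map $\theta(c)=[c,a]=c^{-1}c^a$ is a homomorphism $A\to A$. For $c\in A$ and $g\in G$ we have $a^g=a[a,g]$ with $[a,g]\in A$, so $[c,a^g]=c^{-1}c^{a[a,g]}=\theta(c)$. Next let $c=[a,g]$ and $d=[a,h]$. By $[xy,z]=[x,z]^y[y,z]$ and $[x,yz]=[x,z][x,y]^z$,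
$$[a^g,a^h]=[ac,ad]=[a,ad]^c\,[c,ad]=[a,d]\,[c,a]=\theta(d)^{-1}\theta(c)=\theta(cd^{-1}).$$
Therefore $[a^{g_1},a^{g_2},\dots,a^{g_{n+1}}]=\theta^n(cd^{-1})$ with $c=[a,g_1]$, $d=[a,g_2]$. The Engel law gives $1=[g,_{n+1}a]=\theta^n([g,a])=\theta^n([a,g])^{-1}$ for every $g$. So all these commutators are trivial. Since $\gamma_{n+1}(a^G)$ is the normal closure in $a^G$ of the weight-$(n+1)$ commutators in the generators $a^g$, it is trivial. $\square$

It is natural to try the same argument in derived length $3$. An element of $a^G$ is a product of a power of $a$ and of conjugates of elements $[x,a]^{\pm1}$. The law tells us that $\theta^n([x,a])=1$, where $\theta(c)=[c,a]$. In the proof we then used that $\theta$ is a homomorphism, so that products are killed as well, and that $[c,a^g]=\theta(c)$, so that conjugates are killed. Both uses need an abelian subgroup containing $[a,G]$. When that subgroup is not abelian, $\theta^n(cd)$ can differ from $\theta^n(c)\theta^n(d)$ by commutator corrections.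 In the group constructed below there are two explicit elements of $a^G$, each killed by $\theta^n$, whose product is not killed (Section "The element $u$ and the vector $T$").

So the plan is to build a group in which the corrections can be computed. It will be $N\rtimes\mathbb Q$ with $N$ nilpotent of class $3$, made from a Lie algebra in which conjugation by $a$ is multiplication by exponentials of polynomial variables. The Engel law becomes a list of vectors in a module over a polynomial ring; we divide these out, and must show that one particular vector survives.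

## Nilpotent Lie algebras over $\mathbb Q$ as groups

We recall the Baker–Campbell–Hausdorff (BCH) correspondence. Let $\mathfrak g$ be a nilpotent Lie algebra over $\mathbb Q$. The BCH product $X*Y=X+Y+\frac12[X,Y]+\cdots$ makes the set $\mathfrak g$ into a group with identity $0$ and inverse $-X$. The following facts are standard.

1. The $q$-th power of $X$ is $qX$; this makes sense for $q\in\mathbb Q$. In particular the group is torsion-free.
2. Conjugation is $(-Y)*X*Y=X+[X,Y]+\frac1{2}[[X,Y],Y]+\cdots=\sum_k\frac1{k!}[X,_kY]$ (Lie brackets). It is a linear map in $X$, and a Lie algebra automorphism.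
3. Subalgebras are subgroups, ideals are normal subgroups, and the quotient by an ideal is the BCH group of the quotient Lie algebra. Lie algebra automorphisms are group automorphisms.
4. The nilpotency class of the group is at most that of $\mathfrak g$.

In a subalgebra of class at most $3$ the product is
$$X*Y=X+Y+\tfrac12[X,Y]+\tfrac1{12}[X,[X,Y]]+\tfrac1{12}[Y,[Y,X]].$$
For example, on the Heisenberg algebra with $[x,y]=z$ central, $x*y=x+y+\frac12z$, and the group commutator $(-x)*(-y)*x*y$ equals $z$.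

**Convention.** From here on, square brackets of elements of a Lie algebra are Lie brackets. The group commutator with $y$ is written $f_y(x)=x^{-1}y^{-1}xy$, so the group commutator $[x,_ky]$ is $f_y^k(x)$. We sometimes write $\exp X$ for $X$ when we think of it as a group element.

## The ring $R$ and injectivity of powers of $D$

Put $m=n+1$, so $m\ge 42$ or $m=40$. Fix an integer $r$ with
$$\frac{m+20}{3}\le r\le\frac m2. \tag{1}$$
Such $r$ exists: for $m=40,42,43,44,45$ take $r=20,21,21,22,22$; for $m\ge 46$ the interval has length $(m-40)/6\ge1$. For $m=41$ there is no integer between $61/3$ and $41/2$, which is why $n=40$ is missing from the theorem. Always $r\ge20$. The upper bound in (1) will make the part of the Engel law below the centre of $N$ vanish; the lower bound will protect our special vector.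

Let $P=\mathbb Q[D_1,D_2,D_3]$ and $R=P/(D_1^r,D_2^r,D_3^r)$, graded by degree. Put $D_{ij}=D_{ji}=D_i+D_j$ and $D=D_1+D_2+D_3$.

**Lemma 3.** If $s\ge0$ and $2j+s\le 3(r-1)$, then multiplication by $D^s$ is injective on $R_j$.

**Proof.** On $\mathbb Q[x]/(x^r)$ let $\mathsf e$ be multiplication by $x$, $\mathsf h x^k=(2k-r+1)x^k$ and $\mathsf f x^k=k(r-k)x^{k-1}$ for $0\le k\le r-1$. Then $[\mathsf h,\mathsf e]=2\mathsf e$ and $[\mathsf h,\mathsf f]=-2\mathsf f$, since $\mathsf e$ and $\mathsf f$ shift $k$ by $\pm1$. Moreover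
$$[\mathsf e,\mathsf f]x^k=\big(k(r-k)-(k+1)(r-k-1)\big)x^k=(2k-r+1)x^k=\mathsf h x^k,$$
also for $k=r-1$, where both $\mathsf e x^{r-1}$ and the number $(k+1)(r-k-1)$ vanish. So $\mathbb Q[x]/(x^r)$ is an $\mathfrak{sl}_2$-module. Its tensor cube is $R$; there $\mathsf e$ acts as $D_1+D_2+D_3=D$, and $R_j$ is the weight space of weight $2j-3(r-1)$. In a finite-dimensional $\mathfrak{sl}_2$-module, $\mathsf e^w$ maps the weight space of weight $-w$ bijectively onto that of weight $w$ for each $w\ge0$ (check it on irreducible modules and use complete reducibility). Take $w=3(r-1)-2j\ge s$. Then $D^w$ is injective on $R_j$, hence so is $D^s$. $\square$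

For example, let $r=2$. Then $R_1$ has basis $D_1,D_2,D_3$ and $R_2$ has basis $D_2D_3,D_1D_3,D_1D_2$. As $D\cdot D_1=D_1D_2+D_1D_3$ and so on, $D:R_1\to R_2$ has the matrix with $0$ on the diagonal and $1$ elsewhere, whose determinant is $2\ne0$.

## The Lie algebra $J$, the derivation $\partial$ and the group $\tilde G$

Throughout, $(i,j,k)$ denotes a cyclic permutation of $(1,2,3)$. Let $E$ be the $2$-dimensional $\mathbb Q$-space spanned by $e_1,e_2,e_3$ with the single relation $e_1+e_2+e_3=0$. Let $V_i=\mathbb Q[D_i]/(D_i^r)$, let $g_i=1\in V_i$, and identify $V_1\otimes V_2\otimes V_3=R$. Put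
$$J=J_1\oplus J_2\oplus J_3,\qquad J_1=V_1\oplus V_2\oplus V_3,\quad J_2=\bigoplus_{(i,j,k)}V_i\otimes V_j,\quad J_3=E\otimes R,$$
with three summands $V_1\otimes V_2$, $V_2\otimes V_3$, $V_3\otimes V_1$ in $J_2$. The brackets are
$$[v_i,v_j]=v_i\otimes v_j,\qquad [v_i\otimes v_j,v_k]=e_k\,v_iv_jv_k,$$
extended by antisymmetry; all others are $0$. We call the $V_i$, $V_i\otimes V_j$ and $J_3$ *tensor components*, with index sets $\{i\}$, $\{i,j\}$ and $\{1,2,3\}$. A bracket of two components whose index sets meet is $0$. We shall say that such a bracket *repeats an index*. So the only non-trivial Jacobi identity is the one for $v_1,v_2,v_3$, and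
$$[[v_1,v_2],v_3]+[[v_2,v_3],v_1]+[[v_3,v_1],v_2]=(e_3+e_1+e_2)\,v_1v_2v_3=0.$$
Thus $J$ is a Lie algebra of class at most $3$, and $J_3$ is central. Note
$$[g_j\otimes g_k,g_i]=e_i,\qquad [g_i,g_j\otimes g_k]=-e_i. \tag{2}$$
If we had $r=1$, then $R=\mathbb Q$ and $J$ would be the $8$-dimensional algebra with basis $g_1,g_2,g_3$, the three brackets $g_i\otimes g_j$, and $e_1,e_2$. For larger $r$, each generator is replaced by a string $g_i,D_ig_i,D_i^2g_i,\dots$ along which $\partial$ will move.

We call $s$ the *level* on $J_s$, and keep the word *degree* for degree in the $D_i$. The top degree is $r-1$ on $J_1$ and $2r-2\le m-2$ on $J_2$.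

Let $\partial$ act as multiplication by $D_i$ on $V_i$, by $D_{ij}$ on $V_i\otimes V_j$, and by $D$ on $J_3$. It is a derivation, since for instance $[D_iv_i,v_j]+[v_i,D_jv_j]=D_{ij}[v_i,v_j]$. Let $\mathfrak g=J\rtimes\mathbb Q\partial$ with $[X,\partial]=\partial X$. Give $\partial$ weight $1$ and the degree-$d$ part of $J_s$ weight $s+d$. This is a Lie algebra grading by positive weights, and $\mathfrak g$ is finite-dimensional, so $\mathfrak g$ is nilpotent. Let $\tilde G=(\mathfrak g,*)$, $N=(J,*)\trianglelefteq\tilde G$, $a=\exp\partial$ and $a^q=\exp(q\partial)$ for $q\in\mathbb Q$. As $\tilde G/N\cong\mathbb Q$, every element of $\tilde G$ is $a^qx$ with $q\in\mathbb Q$, $x\in N$.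

For $X,\nu\in J$, fact 2 gives
$$X^{\exp\nu}=X+[X,\nu]+\tfrac12[[X,\nu],\nu],\qquad X^a=\alpha X\quad\text{with }\alpha=e^\partial .$$
Put $\delta=\alpha-1$. On $V_i$, $V_i\otimes V_j$ and $J_3$ respectively, $\delta$ is multiplication by
$$t_i=e^{D_i}-1,\qquad t_{ij}=e^{D_{ij}}-1,\qquad t=e^D-1 .$$
With $\phi(z)=(e^z-1)/z=1+\frac z2+\cdots$ these are $D_i\phi(D_i)$, $D_{ij}\phi(D_{ij})$, $D\phi(D)$, and the values of $\phi$ are units. Consequently $t_i^m=0$ in $V_i$ and in $R$, because $m\ge r$; and $t_{jk}^m=0$ in $V_j\otimes V_k$ and in $R$, because $m>2r-2$.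

**Lemma 4.** Let $U\subseteq J_3$ be a graded $R$-submodule. Then $U$ is an ideal of $\mathfrak g$, and $\tilde G/U$ is a torsion-free nilpotent group of derived length at most $3$. If $U\supseteq E\otimes R_{\ge m+2}$, its class is at most $m+4=n+5$.

**Proof.** $[U,J]=0$ and $[U,\partial]=DU\subseteq U$, so $U$ is an ideal, and $\tilde G/U$ is the BCH group of $\mathfrak g/U$. Since $\tilde G/N$ is abelian and $N'\subseteq J_2+J_3$ is abelian, the derived length is at most $3$. On $J_1$ and $J_2$ the weights are at most $2r\le m$. If $U\supseteq E\otimes R_{\ge m+2}$, the weights on $J_3/U$ are at most $3+(m+1)$. So the top weight of $\mathfrak g/U$ is at most $m+4$, and so is the class. $\square$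

## A formula for iterated commutators with $y=aw$

Let $y=aw$ with $w=\exp\nu\in N$. Let $\beta$ be conjugation by $y$ on $J$, so $\beta Z=(\alpha Z)^{\exp\nu}$, a linear map, and put $\varepsilon=\beta-1$.

**Step 1: one commutator.** The purpose is to write $f_y(X)=(-X)*(\beta X)$ explicitly. With $W=\varepsilon X$,
$$(-X)*(X+W)=W-\tfrac12[X,W]+\tfrac1{12}[X,[X,W]]+\tfrac1{12}[X+W,[X,W]],$$
because $[-X,[-X,X+W]]=[X,[X,W]]$ and $[X+W,-X]=[X,W]$. Hence
$$f_y(X)=\varepsilon X-\tfrac12[X,\varepsilon X]+\tfrac16[X,[X,\varepsilon X]]+\tfrac1{12}[\varepsilon X,[X,\varepsilon X]].$$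

**Step 2: iteration.** We claim that for all $l\ge0$
$$f_y^l(X)=\varepsilon^lX+Q_l+C_l,\qquad Q_l=-\tfrac12\sum_{b=0}^{l-1}\varepsilon^{l-1-b}[\varepsilon^bX,\varepsilon^{b+1}X]\in J_2+J_3,\qquad C_l=\sum_{b=0}^{l-1}\varepsilon^{l-1-b}c_b\in J_3, \tag{3}$$
$$c_b=-\tfrac12\big([\varepsilon^bX,\varepsilon Q_b]+[Q_b,\varepsilon^{b+1}X]\big)+\tfrac16[\varepsilon^bX,[\varepsilon^bX,\varepsilon^{b+1}X]]+\tfrac1{12}[\varepsilon^{b+1}X,[\varepsilon^bX,\varepsilon^{b+1}X]]. \tag{4}$$
For $l=0$ we have $Q_0=C_0=0$. Suppose the claim holds for $l$, and insert $X_l=\varepsilon^lX+Q_l+C_l$ into Step 1. The map $\varepsilon$ preserves $J_2+J_3$ and $J_3$. As $J_3$ is central and $[J_2+J_3,J_2+J_3]=0$,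
$$[X_l,\varepsilon X_l]=[\varepsilon^lX,\varepsilon^{l+1}X]+[\varepsilon^lX,\varepsilon Q_l]+[Q_l,\varepsilon^{l+1}X],$$
where the last two terms lie in $J_3$. In the triple brackets the inner bracket lies in $J_2+J_3$ and matters only modulo $J_3$, and $Q_l,C_l$ in the outer entry contribute nothing. So they are the triple brackets in (4) with $b=l$. Thus $Q_{l+1}=\varepsilon Q_l-\frac12[\varepsilon^lX,\varepsilon^{l+1}X]$ and $C_{l+1}=\varepsilon C_l+c_l$, which gives (3) for $l+1$.

**Step 3: sorting by level.** Write $X=X_1+X_2+X_3$ and $\nu=\nu_1+\nu_2+\nu_3$ by level. Then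
$$\varepsilon=\delta+\beta_1+\beta_2,\qquad \beta_1Z=[\alpha Z,\nu_1],\qquad \beta_2Z=[\alpha Z,\nu_2]+\tfrac12[[\alpha Z,\nu_1],\nu_1], \tag{5}$$
since terms raising the level by $3$ or more act as $0$. Here $\beta_1$ and $\beta_2$ raise the level by $1$ and $2$. The map $\delta$ raises the degree by at least $1$, and $\beta_1,\beta_2$ do not lower it.

**Step 4: $f_y^m(X)\in J_3$ for all $X\in J$.** We show that levels $1$ and $2$ of $f_y^m(X)$ vanish. At level $1$ there is only $\delta^mX_1=0$. At level $2$, $\varepsilon^mX$ contributes $\delta^mX_2=0$ and terms $\delta^{m-1-b}\beta_1\delta^bX_1$ of degree at least $m-1>2r-2$, which vanish. The level-$2$ part of $Q_m$ consists of terms $\delta^{m-1-b}[\delta^bX_1,\delta^{b+1}X_1]$, of degree at least $(m-1-b)+(2b+1)=m+b>2r-2$, so it vanishes as well. And $C_m\in J_3$. This is where $r\le m/2$ is used.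

## The element $u$ and the vector $T$

We now produce an element of $a^{\tilde G}$ and compute its $n$-fold commutator with $a$. Let
$$\pi_1=f_a(g_1)=\delta g_1=t_1g_1\in V_1,\qquad \pi_{23}=f_{g_3}(f_a(g_2)),\qquad u=\pi_1*\pi_{23}.$$
As group elements these are $\pi_1=[g_1,a]$, $\pi_{23}=[[g_2,a],g_3]$ and $u=\pi_1\pi_{23}$, so all three lie in the normal closure of $a$. The formula for $\pi_1$ holds because $V_1$ is abelian. For $\pi_{23}$, put $Y=f_a(g_2)=\delta g_2$. Then $Y^{\exp g_3}=Y+[Y,g_3]$, and $(-Y)*(Y+[Y,g_3])=[Y,g_3]$, as all further terms repeat an index. So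
$$\pi_{23}=t_2\,g_2\otimes g_3,\qquad u=\pi_1+\pi_{23}+\tfrac12[\pi_1,\pi_{23}],$$
again because further terms repeat an index.

Each factor is killed: for $X=\pi_1$ or $X=\pi_{23}$ and $y=a$ all brackets in (3) and (4) repeat an index, so $f_a^n(\pi_1)=\delta^{m-1}\pi_1=t_1^mg_1=0$ and $f_a^n(\pi_{23})=\delta^{m-1}\pi_{23}=0$, the latter having degree at least $m>2r-2$. The product behaves differently.

**Proposition 5.** Let $T=D^{m-2}D_1^2D_2\,e_1\in E\otimes R_{m+1}$. Then $f_a^n(u)\equiv -T$ modulo $E\otimes R_{\ge m+2}$.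

**Proof.** Apply (3) with $X=u$, $\nu=0$, $\varepsilon=\delta$, $l=m-1=n$.

*The linear part.* $\delta^{m-1}\pi_1=\delta^{m-1}\pi_{23}=0$ as above. The element $[\pi_1,\pi_{23}]\in J_3$ has only terms of degree at least $2$, and $\delta^{m-1}$ acts on it as $t^{m-1}=D^{m-1}\phi(D)^{m-1}$. So $\frac12\delta^{m-1}[\pi_1,\pi_{23}]\equiv\frac12D^{m-1}[\pi_1,\pi_{23}]$.

*The part $Q_{m-1}$.* Since $V_1$ and $J_2$ are abelian and $J_3$ is central,
$$Q_{m-1}=-\tfrac12\sum_{b=0}^{m-2}\delta^{m-2-b}\big([\delta^b\pi_1,\delta^{b+1}\pi_{23}]+[\delta^b\pi_{23},\delta^{b+1}\pi_1]\big).$$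
As $\pi_1$ and $\pi_{23}$ start in degree $1$, the $b$-th term has degree at least $(m-2-b)+(2b+1)+2=m+1+b$. So only $b=0$ counts, and there $\delta$ may be replaced by $\partial$. Using $[\pi_1,\partial\pi_{23}]=D[\pi_1,\pi_{23}]-[\partial\pi_1,\pi_{23}]$ we get
$$Q_{m-1}\equiv-\tfrac12D^{m-2}\big([\pi_1,\partial\pi_{23}]+[\pi_{23},\partial\pi_1]\big)=D^{m-2}[\partial\pi_1,\pi_{23}]-\tfrac12D^{m-1}[\pi_1,\pi_{23}].$$

*The part $C_{m-1}$ is $0$.* For all $b$, $\delta^bX\in V_1+V_2\otimes V_3+J_3$, so $[\delta^bX,\delta^{b+1}X]\in J_3$. Hence $Q_b,\delta Q_b\in J_3$, every bracket in $c_b$ has an entry in the central ideal $J_3$, and $c_b=0$.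

Adding up, the terms $\pm\frac12D^{m-1}[\pi_1,\pi_{23}]$ cancel. Since $\partial\pi_1=D_1^2g_1+\cdots$ and $\pi_{23}=D_2\,g_2\otimes g_3+\cdots$,
$$f_a^n(u)\equiv D^{m-2}[\partial\pi_1,\pi_{23}]\equiv D^{m-2}D_1^2D_2[g_1,g_2\otimes g_3]=-T.\qquad\square$$

## The submodule $U$ that forces the Engel law

The group $\tilde G$ itself is not $m$-Engel: for $e\in E$, $e\neq0$, we have $f_a^m(e)=t^me$ with lowest component $D^me$, and $D^m\ne0$ in $R$ by Lemma 3 with $j=0$, as $m\le3r-20$. So we must divide by a submodule of $J_3$ containing all values $f_y^m(X)$, and then see whether $T$ is still outside. We first describe those values by finitely many vectors.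

**Step 1: only $y=aw$ matters.** Let $U\subseteq J_3$ be any graded $R$-submodule. We claim that $\tilde G/U$ is $m$-Engel as soon as $f_y^m(X)\in U$ for all $X\in J$ and all $y=aw$, $w\in N$. Let $x,y\in\tilde G$, $y=a^sw$ with $w\in N$. If $s=0$, then $f_y(x)\in N$, $y\in N$ and $N$ has class at most $3$, so $f_y^4(x)=1$. If $s\ne0$, let $\Lambda_s$ multiply degree-$d$ elements of $J$ by $s^d$ and send $\partial$ to $s\partial$. This is an automorphism of $\mathfrak g$: brackets in $J$ add degrees, and $\partial$ raises degree by $1$. It preserves the graded submodule $U$ and sends $a$ to $a^s$. Applying $\Lambda_s^{-1}$ we may assume $y=aw$. Write $x=y^qx'$ with $q\in\mathbb Q$ and $x'\in N$. Then $f_y(x)=f_y(x')$, because $y^q$ commutes with $y$, and so $f_y^m(x)=f_y^m(x')\in U$.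

**Step 2: the level-$3$ parts.** By Step 4 of the previous computation, $f_y^m(X)\in J_3$. We list its parts, using (3), (4) and (5).

- $z_1=\delta^mX_3$.
- $z_2$: the part of $\varepsilon^mX_2$ linear in $\nu_1$.
- $z_2'$: the part of $\varepsilon^mX_1$ linear in $\nu_2$.
- $z_3$: the part of $\varepsilon^mX_1$ quadratic in $\nu_1$.
- $z_4$: the part of $Q_m$ involving one $X_1$ and one $X_2$, without $\nu$.
- $z_5$: the part of $Q_m$ quadratic in $X_1$ and linear in $\nu_1$.
- $z_6$: $C_m$ with $X=X_1$ and $\varepsilon=\delta$.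

These are all: $\varepsilon^mX$ is linear in $X$, $Q_m$ is quadratic and $C_m$ is cubic in $X$ (as $Q_b$ is quadratic), and the levels must add up to $3$.

**Step 3: values at the generators suffice.** Decompose $X_1,X_2,\nu_1,\nu_2$ into their components in the $V_i$ and $V_i\otimes V_j$. Terms with a repeated index vanish, so each part is a sum of multilinear components in which every index occurs exactly once. Each such component is a sum of compositions of brackets of tensor components with disjoint index sets and multiplications by polynomials in the $D$'s. Hence it commutes with multiplication by $D_i$ on the input that carries the index $i$. So a general value is an element of $R$ times the value at the generators $g_i$, $g_j\otimes g_k$ (and $e\in E$ for $z_1$). For instance, if $X_2=F(D_j,D_k)\,g_j\otimes g_k$ and $\nu_1=H(D_i)g_i$, then $z_2=FH$ times its value at $X_2=g_j\otimes g_k$, $\nu_1=g_i$. We name the values at the generators.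

- $\zeta_1(e)=t^me$ for $e\in E$.
- $\zeta_2^i$: $z_2$ at $X_2=g_j\otimes g_k$, $\nu_1=g_i$.
- $\zeta_2'^{\,i}$: $z_2'$ at $X_1=g_i$, $\nu_2=g_j\otimes g_k$.
- $\zeta_3^i$: $z_3$ at $X_1=g_i$, $\nu_1=g_j+g_k$.
- $\zeta_4^i$: $z_4$ at $X_1=g_i$, $X_2=g_j\otimes g_k$.
- $\zeta_5^k$: $z_5$ at $X_1=g_i+g_j$, $\nu_1=g_k$.
- $\zeta_6$: $z_6$ at $X_1=g_1+g_2+g_3$.

**Definition.** $U$ is the $R$-submodule of $E\otimes R$ generated by $E\otimes R_{\ge m+2}$ and all homogeneous components of all the elements $\zeta_1(e),\zeta_2^i,\zeta_2'^{\,i},\zeta_3^i,\zeta_4^i,\zeta_5^k,\zeta_6$.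

$U$ is graded and contains every $f_y^m(X)$ with $X\in J$, $y=aw$. By Step 1, $G:=\tilde G/U$ is $m$-Engel, that is, $(n+1)$-Engel. By Proposition 5, what is left is to prove $T\notin U$.

## The generators of $U$ modulo powers of $D$

The vector $T$ is $D^{m-2}$ times a cubic. Our measure of size will be divisibility by powers of $D$. The sums defining $\zeta_2,\zeta_2',\zeta_3,\zeta_5$ are hard to read directly, but each becomes explicit after multiplication by one of $D_i$, $D_{jk}$, $D_jD_kD_{jk}$, $D_k$. We compute those products.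

A subscript $d$ denotes the component of degree $d$. The ideals $D^sR$ are graded, so congruences modulo $D^sR\otimes E$ may be read componentwise. In particular, if $q\in P$ is homogeneous and $q\zeta\in D^sR\otimes E$, then $q\zeta_d\in D^sR\otimes E$ for every $d$.

**Step 1: $\zeta_1,\zeta_2,\zeta_2'$.** These will turn out to be divisible by $D^m$, up to one factor. First, $\zeta_1(e)=D^m\phi(D)^me\in D^mR\otimes E$. Next, by (5) and (2),
$$\zeta_2^i=\sum_{b=0}^{m-1}\delta^{m-1-b}\beta_1\delta^b(g_j\otimes g_k)=\sum_{b=0}^{m-1}t^{m-1-b}(1+t_{jk})\,t_{jk}^b\,e_i .$$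
As $t-t_{jk}=e^{D_{jk}}(e^{D_i}-1)=(1+t_{jk})t_i$, the sum telescopes: $t_i\zeta_2^i=(t^m-t_{jk}^m)e_i=t^me_i$. Dividing by the unit $\phi(D_i)$ gives $D_i\zeta_2^i\in D^mR\otimes E$. In the same way
$$\zeta_2'^{\,i}=\sum_{b=0}^{m-1}t^{m-1-b}(1+t_i)\,t_i^b\,[g_i,g_j\otimes g_k],\qquad t-t_i=(1+t_i)t_{jk},$$
so $t_{jk}\zeta_2'^{\,i}=-(t^m-t_i^m)e_i=-t^me_i$, and $D_{jk}\zeta_2'^{\,i}\in D^mR\otimes E$.

**Step 2: a conjugation identity.** This is the tool for $\zeta_3$ and $\zeta_5$: it compares commutators with $aw$ to commutators with $a$. Let $h=\exp\eta$ with $\eta\in J_1$. Then $a^h=h^{-1}ah=a\cdot(h^{-1})^a\,h=aw$ with $w=\exp\nu$, $\nu=(-\alpha\eta)*\eta$. Also $f_{a^h}(x)=\big(f_a(x^{h^{-1}})\big)^h$. Iterating, and using that $f_a^m$ takes values in $J_3$, which is central in $N$,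
$$f_{aw}^m(X)=\big(f_a^m(X^{h^{-1}})\big)^h=f_a^m(X^{h^{-1}})\qquad(X\in J). \tag{6}$$

**Step 3: $\zeta_3$.** Take $X=g_i$ and $\eta=g_j+g_k$ in (6). Cubic terms of $\nu$ repeat an index, and $[\alpha\eta,\eta]=[\delta\eta,\eta]$, so $\nu=-\delta\eta-\frac12[\delta\eta,\eta]$. Here $[\delta\eta,\eta]=(t_j-t_k)\,g_j\otimes g_k$. Hence $\nu_1=-t_jg_j-t_kg_k$ and $\nu_2=-\frac12(t_j-t_k)\,g_j\otimes g_k$. Moreover $X^{h^{-1}}=g_i-[g_i,\eta]+\frac12[[g_i,\eta],\eta]$. The parts $z_4,z_5,z_6$ are at least quadratic in $X$, so on either side they repeat the index $i$ and vanish. On the left there remain $z_3=t_jt_k\zeta_3^i$ and $z_2'$; on the right there remains $z_1$. So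
$$t_jt_k\,\zeta_3^i-\tfrac12(t_j-t_k)\,\zeta_2'^{\,i}=\tfrac12t^m[[g_i,\eta],\eta].$$
Multiplying by $t_{jk}$, inserting $t_{jk}\zeta_2'^{\,i}=-t^me_i$ and removing units, we get $D_jD_kD_{jk}\,\zeta_3^i\in D^mR\otimes E$.

**Step 4: $\zeta_4$.** This is the first generator that is not negligible. By (3), $\zeta_4^i$ is the part of $-\frac12\sum_l\delta^{m-1-l}[\delta^lX,\delta^{l+1}X]$ with one entry $g_i$ and one entry $g_j\otimes g_k$:
$$\zeta_4^i=-\tfrac12\sum_{l=0}^{m-1}t^{m-1-l}\big(t_i^lt_{jk}^{l+1}-t_{jk}^lt_i^{l+1}\big)[g_i,g_j\otimes g_k]=\tfrac12\psi_ie_i,\qquad \psi_i:=\sum_{l=0}^{m-1}t^{m-1-l}(t_it_{jk})^l(t_{jk}-t_i).$$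
The $l$-th term has only components of degree at least $(m-1-l)+2l+1=m+l$. Put $x=D_i$ and $y=D_{jk}=D-x$.

For $l=0$ the term lies in $D^{m-1}R$.

For $l=1$, note that $t_it_{jk}=xy\big(1+\tfrac12(x+y)+\cdots\big)$ and $t_{jk}-t_i=e^y-e^x=(y-x)\big(1+\tfrac12(x+y)+\cdots\big)$. So $t_it_{jk}(t_{jk}-t_i)=xy(y-x)(1+D+\text{terms of degree}\ge2)$. Since $t^{m-2}=D^{m-2}\phi(D)^{m-2}$, the term is $D^{m-2}xy(y-x)$ modulo $D^{m-1}R+R_{\ge m+3}$. As $xy(y-x)=x(D-x)(D-2x)\equiv2x^3\pmod D$, it is $\equiv2D^{m-2}D_i^3$.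

For $l=2$ the term is $D^{m-3}x^2y^2(y-x)$ modulo $R_{\ge m+3}$, and $x^2(D-x)^2(D-2x)=-2x^5+5Dx^4-4D^2x^3+D^3x^2$. Terms with $l\ge3$ lie in $R_{\ge m+3}$.

Hence, modulo $D^{m-1}R$,
$$\psi_{i,d}=0\ (d<m),\quad\psi_{i,m}\equiv0,\quad\psi_{i,m+1}\equiv2D^{m-2}D_i^3,\quad\psi_{i,m+2}\equiv-2D^{m-3}D_i^5+5D^{m-2}D_i^4. \tag{7}$$
In particular, modulo $D^{m-1}R\otimes E$,
$$\zeta_{4,d}^i\equiv0\ (d\le m),\qquad\zeta_{4,m+1}^i\equiv D^{m-2}D_i^3e_i. \tag{8}$$
So $U$ contains, modulo $D^{m-1}R\otimes E$, vectors of the same shape as $T$: a cubic times $D^{m-2}$. The survival of $T$ will be a matter of comparing cubics.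

**Step 5: $\zeta_5$.** Take $X=g_i+g_j$ and $\eta=g_k$ in (6). Then $\nu=-\delta g_k=-t_kg_k$, as $V_k$ is abelian, and
$$X^{h^{-1}}=X-[X,g_k]=g_i+g_j+g_k\otimes g_i-g_j\otimes g_k,$$
since $[g_i,g_k]=-g_k\otimes g_i$ and further terms repeat $k$. On the left $\nu_2=0$ and $X_2=X_3=0$; $z_3$ repeats $k$, and $z_6$ is cubic in $V_i+V_j$, hence $0$. So the left side is $z_5=-t_k\zeta_5^k$. On the right $\nu=0$, there is no level-$3$ part, and $z_6$ vanishes as before. So the right side is $z_4$, with components $(g_i,-g_j\otimes g_k)$ and $(g_j,g_k\otimes g_i)$; the other pairs repeat an index. Thus $-t_k\zeta_5^k=-\zeta_4^i+\zeta_4^j$, that is,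
$$D_k\zeta_5^k=\tfrac12\phi(D_k)^{-1}(\psi_ie_i-\psi_je_j),\qquad\phi(D_k)^{-1}=1-\tfrac12D_k+\cdots.$$
The component of degree $d+1$ on the left is $D_k\zeta_{5,d}^k$. By (7), modulo $D^{m-1}R\otimes E$,
$$D_k\zeta_{5,d}^k\equiv0\ (d<m),\qquad D_k\zeta_{5,m}^k\equiv D^{m-2}(D_i^3e_i-D_j^3e_j), \tag{9}$$
$$D_k\zeta_{5,m+1}^k\equiv-D^{m-3}(D_i^5e_i-D_j^5e_j)+\tfrac52D^{m-2}(D_i^4e_i-D_j^4e_j)-\tfrac12D_kD^{m-2}(D_i^3e_i-D_j^3e_j). \tag{10}$$
Because of the division by $D_k$, the degree-$(m+2)$ part of $\psi$ enters, and with it only a power $D^{m-3}$.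

**Step 6: $\zeta_6$.** Here $X=g_1+g_2+g_3$ and $\varepsilon=\delta$, and we need $C_m=\sum_b\delta^{m-1-b}c_b$ up to degree $m+1$, modulo $D^{m-1}R\otimes E$. For $b=0$, $\delta^{m-1}c_0=t^{m-1}c_0\in D^{m-1}R\otimes E$. By (3), $Q_b$ has degree at least $b$. So in $\delta^{m-1-b}c_b$ the terms with $Q_b$ have degree at least $(m-1-b)+(2b+1)=m+b$, and the triple brackets have degree at least $(m-1-b)+(3b+1)=m+2b$. Modulo $D^{m-1}R\otimes E+E\otimes R_{\ge m+2}$, only the $Q$-terms with $b=1$ remain, and of these only the lowest components. With $Q_1=-\frac12[X,\delta X]$ and $Z=[X,\partial X]$ they give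
$$-\tfrac12D^{m-2}\Big(\big[\partial X,-\tfrac12\partial Z\big]+\big[-\tfrac12Z,\partial^2X\big]\Big)=\tfrac14D^{m-2}\big([\partial X,\partial Z]+[Z,\partial^2X]\big).$$
As $[\partial X,\partial Z]=D[\partial X,Z]-[\partial^2X,Z]$, this is $\equiv-\frac12D^{m-2}[\partial^2X,Z]$ modulo $D^{m-1}R\otimes E$. The $V_j\otimes V_k$-component of $Z$ is $[g_j,D_kg_k]+[g_k,D_jg_j]=(D_k-D_j)\,g_j\otimes g_k$. So by (2), with indices mod $3$, $[\partial^2X,Z]=\sum_iD_i^2(D_{i+1}-D_{i+2})e_i$. Hence, modulo $D^{m-1}R\otimes E$,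
$$\zeta_{6,d}\equiv0\ (d\le m),\qquad\zeta_{6,m+1}\equiv-\tfrac12D^{m-2}\sum_iD_i^2(D_{i+1}-D_{i+2})e_i. \tag{11}$$

## The degree-$(m+1)$ part of $U$ with a common denominator

All denominators that occurred divide
$$\Delta=D_1D_2D_3D_{12}D_{13}D_{23},$$
so we multiply by $\Delta$, of degree $6$.

**Proposition 6.** For every $z\in U_{m+1}$ there are $A\in P_8\otimes E$, numbers $\lambda_i,\mu,\gamma_k\in\mathbb Q$ and linear forms $\ell_k\in P_1$ such that in $R\otimes E$
$$\begin{aligned}\Delta z={}&D^{m-1}A+\Delta D^{m-2}\Big(\sum_i\lambda_iD_i^3e_i+\mu\sum_iD_i^2(D_{i+1}-D_{i+2})e_i\Big)\\&+\sum_k\frac{\Delta}{D_k}\Big[\ell_kD^{m-2}(D_i^3e_i-D_j^3e_j)-\gamma_kD^{m-3}(D_i^5e_i-D_j^5e_j)+\tfrac52\gamma_kD^{m-2}(D_i^4e_i-D_j^4e_j)\Big].\end{aligned}\tag{12}$$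

**Proof.** The summand $E\otimes R_{\ge m+2}$ does not reach degree $m+1$. So $z$ is a sum of elements of $R_{m+1-d}\,\zeta_d$ with $d\le m+1$ and $\zeta$ among the generators. We multiply each by $\Delta$.

For $\zeta_1,\zeta_2,\zeta_2',\zeta_3$: since $1,D_i,D_{jk},D_jD_kD_{jk}$ divide $\Delta$, the contribution lies in $D^mR\otimes E\subseteq D^{m-1}R\otimes E$ by Steps 1 and 3.

For $\zeta_4$ and $\zeta_6$: when $d\le m$ the contribution lies in $D^{m-1}R\otimes E$. When $d=m+1$ the coefficient is a rational number, and by (8) and (11) the contribution is, modulo $D^{m-1}R\otimes E$, a rational multiple of $\Delta D^{m-2}D_i^3e_i$ or of $\Delta D^{m-2}\sum_iD_i^2(D_{i+1}-D_{i+2})e_i$.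

For $\zeta_5^k$: write $\Delta=\frac{\Delta}{D_k}D_k$ and use (9) and (10). When $d<m$ the contribution lies in $D^{m-1}R\otimes E$. When $d=m$ the coefficient is a linear form $\ell$, and the contribution is $\frac{\Delta}{D_k}\ell D^{m-2}(D_i^3e_i-D_j^3e_j)$ modulo $D^{m-1}R\otimes E$. When $d=m+1$ it is a rational multiple, say with factor $\gamma_k$, of $\frac{\Delta}{D_k}D_k\zeta_{5,m+1}^k$. The last term of (10) then gives $-\frac12\gamma_kD_k\cdot\frac{\Delta}{D_k}D^{m-2}(D_i^3e_i-D_j^3e_j)$, which has the form of the case $d=m$; absorb it into $\ell_k$.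

Finally $\Delta z$ is homogeneous of degree $m+7$. So the collected element of $D^{m-1}R\otimes E$ may be taken as $D^{m-1}A$ with $A$ of degree $8$. $\square$

## The vector $T$ is not in $U$

**Proposition 7.** $T=D^{m-2}D_1^2D_2\,e_1\notin U$.

**Proof.** Suppose $T\in U$. As $U$ is graded, $T\in U_{m+1}$, and (12) holds with $z=T$.

**Step 1: from $R$ to the polynomial ring.** The aim is to remove the factor $D^{m-3}$ common to all terms. Equation (12) reads $D^{m-3}\Psi=0$ in $R\otimes E$, where
$$\begin{aligned}\Psi={}&D^2A+D\Delta\Big(\sum_i\lambda_iD_i^3e_i+\mu\sum_iD_i^2(D_{i+1}-D_{i+2})e_i-D_1^2D_2e_1\Big)\\&+\sum_k\frac{\Delta}{D_k}\Big[D\ell_k(D_i^3e_i-D_j^3e_j)-\gamma_k(D_i^5e_i-D_j^5e_j)+\tfrac52\gamma_kD(D_i^4e_i-D_j^4e_j)\Big]\in P_{10}\otimes E.\end{aligned}$$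
By Lemma 3 with $j=10$ and $s=m-3$, the map $D^{m-3}$ is injective on $R_{10}$: the condition is $20+m-3\le3(r-1)$, that is, $m+20\le3r$, which is the lower bound in (1). So $\Psi=0$ in $R_{10}\otimes E$. Since $r>10$, we have $R_{10}=P_{10}$. Thus $\Psi=0$ is an identity over the polynomial ring $P$.

**Step 2: working modulo $D$.** We set up the ring in which we compare. Let $S=P/(D)\cong\mathbb Q[D_1,D_2]$, a unique factorization domain, in which $D_3=-D_1-D_2$. Any two of $D_1,D_2,D_3$ are linearly independent in $S$, so they are pairwise non-associate primes. Also $D_{12}=-D_3$ and so on, hence $D_{12}D_{13}D_{23}=-D_1D_2D_3\ne0$ in $S$. Finally, as $e_1+e_2+e_3=0$ is the only relation in $E$, an element $\sum p_ie_i$ of $S\otimes E$ is $0$ if and only if $p_1=p_2=p_3$.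

**Step 3: $\gamma_1=\gamma_2=\gamma_3=0$.** This removes the terms with the smallest power of $D$. Reduce $\Psi=0$ modulo $D$. Since $\frac{\Delta}{D_k}=D_iD_j\,D_{12}D_{13}D_{23}$, cancelling $-D_{12}D_{13}D_{23}$ gives $\sum_k\gamma_kD_iD_j(D_i^5e_i-D_j^5e_j)=0$ in $S\otimes E$. The coefficient of $e_1$ comes from $k=3$ (where $i=1$) and $k=2$ (where $j=1$), and similarly for $e_2,e_3$. So
$$D_1^6(\gamma_3D_2-\gamma_2D_3)=D_2^6(\gamma_1D_3-\gamma_3D_1)=D_3^6(\gamma_2D_1-\gamma_1D_2).$$
This common form has degree $7$ and is divisible by $D_1^6D_2^6$, so it is $0$. By linear independence of any two of the $D_i$, all $\gamma_k$ vanish.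

**Step 4: comparing cubics.** Now every term of $\Psi$ is divisible by $D$. Divide $\Psi=0$ by $D$ in $P\otimes E$, reduce modulo $D$ and cancel $D_{12}D_{13}D_{23}$. The result is
$$D_1D_2D_3\Big(\sum_i\lambda_iD_i^3e_i+\mu\sum_iD_i^2(D_{i+1}-D_{i+2})e_i-D_1^2D_2e_1\Big)+\sum_kD_iD_j\ell_k(D_i^3e_i-D_j^3e_j)=0$$
in $S\otimes E$. That is, $F_1=F_2=F_3$ in $S$, where
$$\begin{aligned}F_1&=D_1^4(\lambda_1D_2D_3+\ell_3D_2-\ell_2D_3)+\mu D_1^3D_2D_3(D_2-D_3)-D_1^3D_2^2D_3,\\F_2&=D_2^4(\lambda_2D_1D_3+\ell_1D_3-\ell_3D_1)+\mu D_2^3D_1D_3(D_3-D_1),\\F_3&=D_3^4(\lambda_3D_1D_2+\ell_2D_1-\ell_1D_2)+\mu D_3^3D_1D_2(D_1-D_2).\end{aligned}$$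
The common form has degree $6$ and is divisible by $D_1^3$, $D_2^3$ and $D_3^3$, hence by $D_1^3D_2^3D_3^3$ of degree $9$. So $F_1=F_2=F_3=0$.

Cancel $D_3^3$ in $F_3=0$: then $D_3$ divides $\mu D_1D_2(D_1-D_2)$. Modulo $D_3$ we have $D_2\equiv-D_1$, so this is $\equiv-2\mu D_1^3$, and $\mu=0$. Now cancel $D_1^3$ in $F_1=0$: then $D_1$ divides $D_2^2D_3$, which is impossible for pairwise non-associate primes. This contradiction shows $T\notin U$. $\square$

## The torsion-free group and its finite $p$-quotients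

**Proof of Theorem 1(a).** Let $G=\tilde G/U$. It is $(n+1)$-Engel by the construction of $U$. By Lemma 4, $G$ is torsion-free nilpotent of class at most $n+5$ and derived length at most $3$. By Proposition 5 and $E\otimes R_{\ge m+2}\subseteq U$, the group commutator $[u,_na]$ is represented by $-T$ modulo $U$, and $T\notin U$ by Proposition 7. So $[u,_na]\ne1$ in $G$ with $u,a\in a^G$. Thus $a^G$ is not $n$-Engel and $G\notin L(E_n)$. If the derived length were at most $2$, Proposition 2 would put $G$ into $L(E_n)$; hence it is exactly $3$. $\square$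

**Proof of Theorem 1(b).** Let $H=\langle a,g_1,g_2,g_3\rangle\le G$, where $g_i$ stands for $\exp g_i$. It is a finitely generated torsion-free nilpotent $(n+1)$-Engel group. The group commutators $[g_1,a]$ and $[[g_2,a],g_3]$ are formed inside $H$ and lie in $a^H$, so their product $u$ lies in $a^H$. By Gruenberg's theorem, a finitely generated torsion-free nilpotent group is residually a finite $p$-group for every prime $p$. So for each $p$ there is a finite $p$-quotient $\bar H$ of $H$ in which the image $[\bar u,_n\bar a]$ is non-trivial, and $\bar u\in\bar a^{\bar H}$. This $\bar H$ is generated by $4$ elements, is $(n+1)$-Engel, and is not in $L(E_n)$. Its derived length is at most $3$, being that of a quotient of a subgroup of $G$, and by Proposition 2 it is exactly $3$. $\square$
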